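# Binary forms of degree $de$ as sums of $d$ $d$-th powers

Throughout we work over $\mathbb C$ unless another field is named. We write $V_k=\mathbb C[x,y]_{(k)}$ for the space of homogeneous forms of degree $k$ in $x,y$, so $\dim V_k=k+1$. A *root* of a nonzero form is a point of $\mathbb P^1$ where it vanishes. Every nonzero form in $V_k$ is a product of $k$ linear forms, so it has $k$ roots counted with multiplicity.

## 1. Two squares

Take a binary form $F$ of even degree $2e$. Is it a sum of two squares of forms of degree $e$? Yes, always. Split the $2e$ linear factors of $F$ into two groups of $e$, so that $F=AB$ with $A,B\in V_e$. Then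
$$F=AB=\Big(\frac{A+B}{2}\Big)^2+\Big(\frac{A-B}{2i}\Big)^2. \tag{1}$$

Before raising the exponent, we look at the map $(f,g)\mapsto f^2+g^2$ from $V_e^2$ to $V_{2e}$. Its differential at $(f,g)$ is $(\alpha,\beta)\mapsto 2f\alpha+2g\beta$, with image $fV_e+gV_e$. When is it surjective?

**Proposition 1.** Let $e\ge 1$. (a) Every $F\in V_{2e}$ is a sum of at most two squares of forms in $V_e$. (b) Let $F\ne 0$. There are $f,g\in V_e$ with $f^2+g^2=F$ and $fV_e+gV_e=V_{2e}$ if and only if $F=AB$ with $A,B\in V_e$ coprime.

*Proof.* Part (a) is (1) when $F\neq 0$, and $0=0^2$. For (b), the substitution $A=f+ig$, $B=f-ig$ is linear and invertible, with inverse $f=(A+B)/2$, $g=(A-B)/(2i)$. It turns the equation $f^2+g^2=F$ into $AB=F$, and it turns $fV_e+gV_e$ into $AV_e+BV_e$. Here $A,B\neq0$ because $F\ne0$. Let $G=\gcd(A,B)$ and $m=\deg G$. If $A\alpha+B\beta=0$ with $\alpha,\beta\in V_e$, then $(A/G)\alpha=-(B/G)\beta$. Since $A/G$ and $B/G$ are coprime, this forces $\alpha=hB/G$ and $\beta=-hA/G$ with $h$ a form of degree $e-(e-m)=m$. All such pairs are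 in the kernel, so the kernel of $(\alpha,\beta)\mapsto A\alpha+B\beta$ has dimension $m+1$. The image has dimension $2(e+1)-(m+1)=2e+1-m$, which equals $\dim V_{2e}$ exactly when $m=0$. $\square$

**Example.** Let $e\ge2$ and $F=xy^{2e-1}$. In any factorization $F=AB$ with $A,B\in V_e$, one factor is $y^e$ and the other is $xy^{e-1}$, up to scalars. They share the factor $y$. So $F$ is a sum of two squares, but never at a point where the differential is surjective.

Now replace $2$ by $d$. *Is every form of degree $de$ a sum of at most $d$ $d$-th powers of forms of degree $e$?* What changes is that factoring is no longer enough. Take $d=3$ and $\omega=e^{2\pi i/3}$. We have $f^3+g^3=ABC$ with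
$$A=f+g,\quad B=f+\omega g,\quad C=f+\omega^2g,\qquad A+\omega B+\omega^2C=0. \tag{2}$$
Conversely, if $A+\omega B+\omega^2C=0$, then $f=(A+B+C)/3$ and $g=(A+\omega^2B+\omega C)/3$ give back $A,B,C$ by Fourier inversion on $\mathbb Z/3$. So writing $F=p^3+f^3+g^3$ means finding $p$ such that $F-p^3$ splits into three factors of degree $e$ *satisfying a linear relation*. For $d=2$ there was no relation to satisfy.

## 2. The theorems

Fix $d,e\ge1$, put $n=de$, and let
$$\Phi:V_e^{\,d}\to V_n,\qquad \Phi(f_1,\dots,f_d)=\sum_{i=1}^d f_i^d,\qquad d\Phi_f(u)=d\sum_i f_i^{d-1}u_i .$$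
Zero entries are allowed, so "a sum of at most $d$ $d$-th powers" means "in the image of $\Phi$".

The question is a conjecture of Boris Shapiro, taken here from "The Monic Rank", with the cases $e=1$, $d=1,2$ and $(d,e)=(3,2)$ listed as known. The conjecture is true for all $d,e$.

**Theorem A.** For all $d,e\ge 1$, every $F\in V_{de}$ is a sum of at most $d$ $d$-th powers of forms of degree $e$.

**Theorem B.**

1. Let $d\ge 3$, $e\ge1$, and let $F\in V_{de}$ be nonzero and not of the form $L^{de}$ with $L\in V_1$. Then $F=\sum_{i=1}^d f_i^d$ with $f_1,\dots,f_d\in V_e$ nonzero and pairwise non-proportional, and with $d\Phi_f$ surjective, that is, $\sum_i f_i^{d-1}V_e=V_{de}$. In particular $\Phi^{-1}(F)$ is smooth of dimension $d-1$ at $f$. For $d=2$, a form $F\neq0$ admits $f\in\Phi^{-1}(F)$ with $d\Phi_f$ surjective if and only if $F=AB$ with $A,B\in V_e$ coprime. So the hypothesis $d\ge3$ cannot be dropped for any $e\ge2$ (take $F=xy^{2e-1}$).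
2. Theorem A holds over every algebraically closed field of characteristic $0$.
3. Let $N(d,e)$ be the least $N$ such that every $F\in V_{de}$ is a sum of at most $N$ $d$-th powers of forms of degree $e$. Then $\lceil\frac{de+1}{e+1}\rceil\le N(d,e)\le d$, and $N(d,e)=d$ whenever $e=1$ or $d\le e+1$. (For $e\ge2$, $d\ge e+2$, only these bounds are claimed.)

The part of B(1) about $d=2$ is Proposition 1(b) together with the example after it. Theorem A follows from B(1): for $d=1$ it says $F=F$, for $d=2$ it is Proposition 1(a), and for $d\ge3$ the forms excluded in B(1) are $0=0^d$ and $L^{de}=(L^e)^d$, for which one power suffices.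

## 3. Counting dimensions, and where the count stops

The first thing to try is to count. The source of $\Phi$ has dimension $d(e+1)=de+d$, the target has dimension $de+1$, so there seems to be room. Counting does give the lower bounds in B(3).

**Proposition 2.** $N(d,e)\ge\lceil\frac{de+1}{e+1}\rceil$. If $d\le e+1$, then $N(d,e)\ge d$. If $e=1$, then $N(d,1)\ge d$; for $d\ge2$ the form $x^{d-1}y$ is not a sum of fewer than $d$ $d$-th powers of linear forms.

*Proof.* The set of sums of at most $r$ $d$-th powers is the image of $V_e^{\,r}$ under a polynomial map, so it has dimension at most $r(e+1)$. If it is all of $V_{de}$, then $r(e+1)\ge de+1$. This is the first bound. If $d\le e+1$, then $(d-1)(e+1)=de+d-e-1\le de<de+1$, so $d-1$ powers do not suffice.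

Let $e=1$. For $d=1$ the bound says that a nonzero form needs at least one summand. Let $d\ge2$ and suppose $x^{d-1}y$ is a sum of at most $d-1$ $d$-th powers of linear forms. Collecting proportional summands and dropping zeros, $x^{d-1}y=\sum_{i=1}^rc_il_i^d$ with $1\le r\le d-1$ and $l_i=\alpha_ix+\beta_iy$ pairwise non-proportional. The operator $\beta_i\partial_x-\alpha_i\partial_y$ kills $l_i$, hence $l_i^d$. These operators commute, so
$$D=\prod_{i=1}^r(\beta_i\partial_x-\alpha_i\partial_y)=\sum_{j=0}^r\gamma_j\,\partial_x^{r-j}\partial_y^j$$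
kills the right side. On the left side only $j=0,1$ contribute:
$$D(x^{d-1}y)=\gamma_0\frac{(d-1)!}{(d-1-r)!}\,x^{d-1-r}y+\gamma_1\frac{(d-1)!}{(d-r)!}\,x^{d-r}.$$
Since $r\le d-1$, both fractions are defined and nonzero, and the two monomials differ. Hence $\gamma_0=\gamma_1=0$. If $r=1$, this says $D=0$, which is absurd. If $r\ge2$, it says $\partial_y^2\mid D$, contradicting that $D$ is a product of pairwise non-proportional linear factors. $\square$

For the upper bound, counting suggests the following: find one $f$ with $d\Phi_f$ surjective, so that the image of $\Phi$ contains a nonempty open set, and then get the remaining $F$ by taking limits. The limit step breaks down, because sets of sums of powers need not be closed. Here is the smallest instance. The map $V_1^2\to V_3$, $(f,g)\mapsto f^3+g^3$, has surjective differential at $(x,y)$, because $x^2V_1+y^2V_1=V_3$. The form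
$$x^2y=\lim_{\varepsilon\to0}\frac{(x+\varepsilon y)^3-x^3}{3\varepsilon} \tag{3}$$
is a limit of sums of two cubes. But by Proposition 2 it is not a sum of two cubes. So information about general $F$ does not pass to special $F$.

## 4. From monomials to all forms

Information does pass from special forms to general ones, provided the special form has a preimage with surjective differential. We now set this up.

**Definition.** Let $d\ge 3$. A form $F\in V_n$ is *regular* if $F=\Phi(f)$ with $f_1,\dots,f_d$ nonzero, pairwise non-proportional, and $d\Phi_f$ surjective.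

Regularity is unchanged by a linear change of variables in $GL_2$, applied to $F$ and all $f_i$. It is also unchanged by multiplying $F$ by $c\ne0$: multiply each $f_i$ by a fixed $d$-th root of $c$.

**Example.** Let $d=3$, $e=1$. Then
$$6x^2y=(x+y)^3+(y-x)^3+(\mu y)^3,\qquad \mu^3=-2 .$$
The squares $(x+y)^2,(y-x)^2,y^2$ span $V_2$, and $V_2V_1=V_3$, so the differential is surjective. Thus $x^2y$ is regular.

**Lemma 3.** Let $d\ge 3$ and $1\le k\le n-1$. If all forms in some neighborhood of $x^ky^{n-k}$ are regular, then every $F\in V_n$ having a root of multiplicity exactly $k$ is regular.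

*Proof.* The purpose is to move $F$ close to the monomial without leaving its orbit. Put the root at $x=0$ by a linear change of variables: $F=x^kG(x,y)$ with $g=G(0,1)\neq0$. For $\tau\neq0$ let
$$F_\tau=\tau^{-k}F(\tau x,y)=x^kG(\tau x,y)\ \longrightarrow\ g\,x^ky^{n-k}\qquad(\tau\to0).$$
So $g^{-1}F_\tau\to x^ky^{n-k}$, and $g^{-1}F_\tau$ is regular for some small $\tau\ne0$. It differs from $F$ by a linear change of variables and a nonzero scalar, so $F$ is regular. $\square$

A nonzero $F$ that is not $L^n$ has a root, and its multiplicity $k$ satisfies $1\le k\le n-1$. So *for B(1) with $d\ge3$ it is enough to show that, for each $k$ with $1\le k\le n-1$, all forms near $x^ky^{n-k}$ are regular.* Regularity is an open condition: restrict $\Phi$ to a complement of $\ker d\Phi_f$ and apply the inverse function theorem. Hence for $d=3$, $e=1$ we are already done, since $x^2y$ is regular by the example and $xy^2$ by exchanging variables.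

In general one would try to find $f$ with $\Phi(f)=x^ky^{n-k}$ directly. For $d=3$ this is the obstacle of (2): we need $p$ such that $x^ky^{n-k}-p^3$ is a product of three factors tied by a linear relation. The way around is suggested by (3). Let two of the cubes collide:
$$\frac{(v_0+\varepsilon v_1)^3-(v_0-\varepsilon v_1)^3}{2\varepsilon}=3v_0^2v_1+\varepsilon^2v_1^3\ \longrightarrow\ 3v_0^2v_1 . \tag{4}$$
In the limit the equation becomes $F=p^3+3v_0^2v_1$ and the linear relation is gone: we only need $F-p^3$ to be divisible by the square of a form of degree $e$. If this limiting equation is solved *at a point where the limiting map has surjective differential*, we can deform back to $\varepsilon\ne0$. That is what is missing in (3), where we passed to the limit and could not come back.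

## 5. Letting $d-1$ of the powers collide

From here until the end of Section 9, $d\ge3$. For $v=(v_0,\dots,v_{d-2})\in V_e^{\,d-1}$ put
$$V(s)=\sum_{i=0}^{d-2}s^iv_i,\qquad R(v)=[s^{d-2}]\,V(s)^d,\qquad \Psi(p,v)=p^d+R(v),$$
where $[s^l]$ means the coefficient of $s^l$. So $\Psi$ maps $V_e\times V_e^{\,d-1}$ to $V_n$.

**Example.** For $d=3$, $R=3v_0^2v_1$. For $d=4$, $R=6v_0^2v_1^2+4v_0^3v_2$. For $d=5$, $R=10v_0^2v_1^3+20v_0^3v_1v_2+5v_0^4v_3$. In each case $v_0^2$ factors out.

**Step 1: $\Psi$ is a limit of copies of $\Phi$.** For $\varepsilon\neq0$ define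
$$\Psi_\varepsilon(p,v)=p^d+\frac1{(d-1)\varepsilon^{d-2}}\sum_{\omega^{d-1}=1}\omega\,V(\omega\varepsilon)^d . \tag{5}$$
Expand $V(\omega\varepsilon)^d=\sum_r\omega^r\varepsilon^r[s^r]V(s)^d$. The sum $\sum_\omega\omega^{1+r}$ is $d-1$ if $r\equiv d-2\pmod{d-1}$ and $0$ otherwise. The nonnegative $r$ in this class are $r=d-2+a(d-1)$ with $a\ge0$. Hence
$$\Psi_\varepsilon(p,v)=p^d+\sum_{a\ge0}\varepsilon^{a(d-1)}\,[s^{d-2+a(d-1)}]V(s)^d , \tag{6}$$
a finite sum, polynomial in $\varepsilon$, with $\Psi_0=\Psi$. For $d=3$ this is (4).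

For $\varepsilon\ne0$ choose $\lambda_\omega$ with $\lambda_\omega^d=\omega/((d-1)\varepsilon^{d-2})$. Then (5) reads
$$\Psi_\varepsilon=\Phi\circ A_\varepsilon,\qquad A_\varepsilon(p,v)=\big(p,\ (\lambda_\omega V(\omega\varepsilon))_{\omega^{d-1}=1}\big). \tag{7}$$
The map $A_\varepsilon$ is a linear isomorphism of $V_e^{\,d}$: the $d-1$ points $\omega\varepsilon$ are distinct, so the Vandermonde matrix $((\omega\varepsilon)^i)_{\omega,\,0\le i\le d-2}$ is invertible, and all $\lambda_\omega\neq0$.

**Definition.** $F\in V_n$ is *good* if $F=\Psi(p,v)$ with $d\Psi_{(p,v)}$ surjective, $p,v_0$ linearly independent, and $v_0,v_1$ linearly independent.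

**Example.** Let $d=3$, $e=1$, $F=xy^2$. One checks $(x+2y)^3-27xy^2=(x-y)^2(x+8y)$. So $F=p^3+3v_0^2v_1$ with $p=(x+2y)/3$, $v_0=x-y$, $v_1=-(x+8y)/81$. The image of the differential is $p^2V_1+v_0v_1V_1+v_0^2V_1$. The last two terms together give $(x-y)V_2$, since $v_0,v_1$ is a basis of $V_1$. This is a hyperplane in $V_3$, and $p^2V_1$ is not contained in it because $p(1,1)\ne0$. So $xy^2$ is good.

**Lemma 4.** If $F_0$ is good, all forms in some neighborhood of $F_0$ are regular.

*Proof.* **Step 2: reach every nearby $F$ with $\varepsilon\neq 0$.** Let $w=(p,v)$ be as in the definition and let $T$ be a linear complement of $\ker d\Psi_w$. Consider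
$$\mathbb C\times T\to\mathbb C\times V_n,\qquad(\varepsilon,\tau)\mapsto(\varepsilon,\Psi_\varepsilon(w+\tau)).$$
It is holomorphic by (6). Its derivative at $(0,0)$ is block triangular with diagonal blocks $1$ and $d\Psi_w|_T$, and the latter is an isomorphism $T\to V_n$. By the inverse function theorem the map is a local biholomorphism onto a neighborhood of $(0,F_0)$. So for each $F$ close to $F_0$ we may pick a small $\varepsilon\neq0$ and find a small $\tau$ with
$$F=\Psi_\varepsilon(w+\tau)=\Phi(A_\varepsilon(w+\tau)),$$
with $(\varepsilon,\tau)$ as small as we like.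

**Step 3: check the conditions in the definition of regular.** Surjectivity of a linear map is an open condition, so $d\Psi_\varepsilon$ is surjective at $w+\tau$ for $(\varepsilon,\tau)$ small. As $A_\varepsilon$ is a linear isomorphism, (7) shows that $d\Phi$ is surjective at $A_\varepsilon(w+\tau)$. Write $w+\tau=(p',v')$ and $f_\omega=\sum_i(\omega\varepsilon)^iv_i'$. The entries of $A_\varepsilon(w+\tau)$ are $p'$ and nonzero multiples of the $f_\omega$. As $(\varepsilon,\tau)\to0$ we have, in $\bigwedge^2V_e$,
$$p'\wedge f_\omega\to p\wedge v_0\ne0,\qquad \varepsilon^{-1}f_\omega\wedge f_{\omega'}=(\omega'-\omega)\,v_0'\wedge v_1'+O(\varepsilon)\to(\omega'-\omega)\,v_0\wedge v_1\neq0$$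
for $\omega\neq\omega'$. So for small $(\varepsilon,\tau)$ with $\varepsilon\ne0$ all these wedge products are nonzero, and the entries are nonzero and pairwise non-proportional. $\square$

By Lemmas 3 and 4, B(1) for $d\ge3$ is reduced to the following.

**Claim.** For $d\ge3$, $e\ge1$, $1\le k\le n-1$, the form $x^ky^{n-k}$ is good.

## 6. A square factor of $F-p^d$ is enough

For $d=3$, solving $\Psi(p,v)=F$ means finding $p$ with $F-p^3=q^2z$ and setting $v_0=q$, $v_1=z/3$. For $d=4$ we need $z=6v_1^2+4qv_2$, where $z$ has degree $2e$. Choose $v_1$ with $6v_1^2=z$ at the roots of $q$; then $z-6v_1^2$ is divisible by $q$, and the quotient gives $v_2$. This works for all $d$.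

**Proposition 5.** Let $F\in V_n$ and suppose $F-p^d=q^2z$ with $p,q\in V_e$, $z\in V_{(d-2)e}$, $q$ squarefree and nonzero, $\gcd(q,z)=1$, $\gcd(q,p)=1$. Then $F$ is good.

*Proof.* Let $P_1,\dots,P_e\in\mathbb C^2$ represent the $e$ distinct roots of $q$. A form of any degree vanishing at all $P_i$ is divisible by $e$ pairwise non-proportional linear forms, hence by $q$. In particular the evaluation map
$$V_e\to\mathbb C^e,\qquad h\mapsto(h(P_i))_i \tag{8}$$
has kernel $\mathbb Cq$, and since $\dim V_e=e+1$, it is surjective. So we may prescribe the values of a form of degree $e$ at the $P_i$ freely.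

**Step 1: the shape of $R$.** We want to see how the unknowns $v_1,v_2,\dots$ enter, ordered by powers of $v_0$. The monomials $\prod v_i^{m_i}$ of $R$ are those with $\sum m_i=d$ and $\sum im_i=d-2$, each with a positive multinomial coefficient. Subtracting the two equations,
$$m_0=2+\sum_{i\ge2}(i-1)m_i .$$
So $R=v_0^2Q$, where $Q$ is a polynomial of degree $d-2$ in the $v_i$, and in a monomial of $Q$ the exponent of $v_0$ is $\sum_{i\ge2}(i-1)m_i$. Put $Q^{(j)}=Q(v_0,\dots,v_j,0,\dots,0)$.

* For $j=1$: only $m_0=2$, $m_1=d-2$ occurs, so $Q^{(1)}=\binom d2v_1^{d-2}$.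
* For $2\le j\le d-2$: each monomial of $Q^{(j)}-Q^{(j-1)}$ contains $v_j$ and only $v_i$ with $i\le j$. Its $v_0$-exponent is at least $(j-1)m_j\ge j-1$. Equality holds if and only if $m_j=1$ and $m_i=0$ for $2\le i<j$, and then $\sum im_i=d-2$ gives $m_1=d-2-j$. Hence
$$Q^{(j)}\equiv Q^{(j-1)}+c_jv_0^{\,j-1}v_1^{\,d-2-j}v_j\pmod{v_0^{\,j}},\qquad c_j=\frac{d!}{(j+1)!\,(d-2-j)!}\neq0. \tag{9}$$
* For $d\ge4$ and $j=d-2$: if $m_{d-2}\ge1$, then $\sum im_i=d-2$ forces $m_{d-2}=1$ and $m_i=0$ for $1\le i<d-2$, so $m_0=d-1$. Thus, exactly,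
$$Q=Q^{(d-3)}+d\,v_0^{\,d-3}v_{d-2}. \tag{10}$$

**Step 2: solving $\Psi(p,v)=F$.** Put $v_0=q$. We need $v_1,\dots,v_{d-2}\in V_e$ with $Q(q,v_1,\dots,v_{d-2})=z$; then $\Psi(p,v)=p^d+q^2z=F$.

If $d=3$, then $Q=3v_1$ and we take $v_1=z/3$.

Let $d\ge4$. By (8) choose $v_1\in V_e$ with $\binom d2v_1(P_i)^{d-2}=z(P_i)$ for all $i$. Then $z-Q^{(1)}$ vanishes at all $P_i$, so $q\mid z-Q^{(1)}$. Since $\gcd(q,z)=1$, we have $z(P_i)\ne0$, hence $v_1(P_i)\neq0$.

Now let $2\le j\le d-3$, and suppose $v_1,\dots,v_{j-1}$ are chosen with $z-Q^{(j-1)}=q^{j-1}h$, where $h\in V_{(d-1-j)e}$. By (8) choose $v_j\in V_e$ with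
$$c_jv_1(P_i)^{d-2-j}v_j(P_i)=h(P_i)\quad\text{for all }i,$$
which is possible because $v_1(P_i)\neq0$. By (9), $z-Q^{(j)}\equiv q^{j-1}\big(h-c_jv_1^{d-2-j}v_j\big)\pmod{q^j}$, and the bracket vanishes at all $P_i$, so it is divisible by $q$. Hence $q^j\mid z-Q^{(j)}$ and the induction continues.

At the end $z-Q^{(d-3)}=q^{d-3}h$ with $h\in V_e$. (For $d=4$ this is the statement for $Q^{(1)}$.) Put $v_{d-2}=h/d$. By (10), $Q=z$.

**Step 3: linear independence.** We have $v_0(P_i)=q(P_i)=0$ and $q\ne0$. Also $p(P_i)\ne0$ because $\gcd(q,p)=1$, and $v_1(P_i)\neq0$ (for $d=3$ because $v_1=z/3$). So $p,v_0$ are independent and $v_0,v_1$ are independent.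

**Step 4: the partial derivatives of $R$.** To show surjectivity of $d\Psi$ at $(p,v)$ we will bound its kernel, and for this we need the order of each $\partial_jR$ along $q$. Differentiating $[s^{d-2}]V(s)^d$ in the direction $u_j$ of $v_j$ gives
$$d\Psi(\pi,u_0,\dots,u_{d-2})=d\,p^{d-1}\pi+\sum_{j=0}^{d-2}\partial_jR(v)\,u_j,\qquad \partial_jR=d\,[s^{d-2-j}]V(s)^{d-1}.$$
Put $l=d-2-j$. A monomial of $[s^l]V(s)^{d-1}$ has $\sum m_i=d-1$ and $\sum im_i=l$, so its $v_0$-exponent is
$$d-1-\sum_{i\ge1}m_i\ \ge\ d-1-l=j+1,$$
with equality only if $m_i=0$ for $i\ge2$, that is, for $v_0^{j+1}v_1^l$, which has coefficient $\binom{d-1}{l}$. Hence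
$$\partial_jR(v)=q^{j+1}g_j,\qquad g_j\in V_{(d-2-j)e},\qquad g_j(P_i)=d\tbinom{d-1}{d-2-j}v_1(P_i)^{d-2-j}\neq0, \tag{11}$$
and $g_{d-2}=d$, because $[s^0]V(s)^{d-1}=v_0^{d-1}$.

**Step 5: the kernel has dimension at most $d-1$.** By (11) the kernel $K$ of $d\Psi$ is given by
$$d\,p^{d-1}\pi+\sum_{j=0}^{d-2}q^{j+1}g_ju_j=0 .$$
Evaluate at $P_i$: since $p(P_i)\ne0$, we get $\pi(P_i)=0$ for all $i$, so $\pi\in\mathbb Cq$. Let $K_j\subset K$ be the subspace where $\pi=u_0=\dots=u_{j-1}=0$. Then $\dim K/K_0\le1$. For $0\le j\le d-3$, on $K_j$ we may divide the equation by $q^{j+1}$, obtaining $g_ju_j+q(\cdots)=0$. Evaluating at $P_i$ and using $g_j(P_i)\neq0$ gives $u_j(P_i)=0$, so $u_j\in\mathbb Cq$ and $\dim K_j/K_{j+1}\le1$. On $K_{d-2}$ the equation is $d\,q^{d-1}u_{d-2}=0$, so $K_{d-2}=0$. Therefore $\dim K\le1+(d-2)=d-1$, and the rank of $d\Psi$ is at least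
$$d(e+1)-(d-1)=de+1=\dim V_n .$$
So $d\Psi$ is surjective, and $F$ is good. $\square$

## 7. Polynomials $P$ for which $P^d-t^k$ has $e$ double roots

For the Claim we apply Proposition 5 to $F=x^ky^{n-k}$. In the coordinate $t=x/y$ we want the following.

**Proposition 6.** Let $d\ge3$, $e\ge1$, $n=de$, $1\le k\le n-1$. There are polynomials $P,q_0,z_0\in\mathbb C[t]$ of degrees exactly $e$, $e$, $(d-2)e$ with
$$P^d-t^k=q_0^2z_0,\qquad q_0\text{ squarefree},\quad \gcd(q_0,z_0)=1,\quad \gcd(q_0,P)=1 .$$

*Proposition 6 implies the Claim.* Homogenize with $t=x/y$, multiplying by $y^n$. Let $p=y^eP(x/y)$, $q=y^eq_0(x/y)$, and $z=-y^{(d-2)e}z_0(x/y)$. Then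
$$x^ky^{n-k}-p^d=q^2z .$$
Because the degrees of $P,q_0,z_0$ are exactly $e,e,(d-2)e$, none of $p,q,z$ vanishes on $y=0$. So $q$ is squarefree and coprime to $p$ and to $z$ as forms, and Proposition 5 applies. $\square$

**The case $e=1$ by hand.** Let $1\le k\le d-1$ and $P=(kt+d-k)/d$. At $t=1$ we have $P=1$ and $(P^d)'=d\cdot\frac kd=k$, so $P^d-t^k$ vanishes to order at least $2$ at $t=1$. The second derivative there is
$$d(d-1)\frac{k^2}{d^2}-k(k-1)=\frac{k(d-k)}{d}\ne0,$$
so $t=1$ is exactly a double root. Since $k<d$, the degree of $P^d-t^k$ is $d$. Take $q_0=t-1$. For $d=3$, $k=1$ this is the example in Section 5.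

**The case $e\mid k$.** Write $k=ek'$ with $1\le k'\le d-1$ and substitute $t^e$ for $t$ in the identity just found for $k'$. Then $P=(k't^e+d-k')/d$, and $q_0=t^e-1$ has $e$ distinct roots. At each of them $P=1$, and the cofactor is nonzero.

**A case found by factoring.** Let $d=3$, $e=2$, $k=3$. Here $e\nmid k$. With $\omega=e^{2\pi i/3}$ we have $P^3-t^3=(P-t)(P-\omega t)(P-\omega^2t)$, and we can ask that the last two factors be squares. For $P=(t^2-2t-3)/4$ one finds $P-\omega t=(t-i\sqrt3)^2/4$ and $P-\omega^2t=(t+i\sqrt3)^2/4$, using $2+4\omega=2i\sqrt3$. So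
$$P^3-t^3=\frac{(t^2+3)^2(t^2-6t-3)}{64}.$$
At $t=\pm i\sqrt3$ we have $t^2-6t-3=-6\mp6i\sqrt3\neq0$ and $P^3=t^3\ne0$, so all conditions hold.

These constructions use special features of $k$. For general $k$ we must solve a polynomial system: $e+1$ coefficients of $P$, and $e$ conditions "double root". Moreover, if $P$ is a solution, then so is $\lambda^{-k/d}P(\lambda t)$ for every $\lambda\in\mathbb C^*$. So after scaling the count leaves no free parameters, and one would have to show that isolated solutions exist and that the double roots do not run together. Instead of solving the system, we prescribe the topology of the rational function $\beta=P^d/t^k$. Over $0$ it should have $e$ points of multiplicity $d$; over $1$, $e$ double points and $(d-2)e$ simple points; over $\infty$, two points of multiplicities $k$ and $n-k$. We recall the textbook facts that make this possible.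

**Riemann existence theorem** (see e.g. R. Miranda, *Algebraic Curves and Riemann Surfaces*, Ch. III.4), for three branch points. Let $\sigma_0,\sigma_1\in S_n$ generate a transitive group and put $\sigma_\infty=(\sigma_0\sigma_1)^{-1}$. There are a compact connected Riemann surface $S$ and a holomorphic map $\beta:S\to\mathbb P^1$ of degree $n$, unramified outside $\{0,1,\infty\}$, such that for $b\in\{0,1,\infty\}$ the multiplicities of $\beta$ at the points of $\beta^{-1}(b)$ are the cycle lengths of $\sigma_b$ (fixed points counted as cycles of length $1$).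

The convention for composing permutations plays no role here, since $\sigma_0\sigma_1$ and $\sigma_1\sigma_0$ are conjugate. For example, $\sigma_0$ an $n$-cycle and $\sigma_1=1$ gives the cycle types of $\beta=t^n$ on $\mathbb P^1$.

**Riemann–Hurwitz formula.** If $S$ has genus $g$, then $2g-2=-2n+\sum_{s\in S}(\operatorname{mult}_s\beta-1)$. If $g=0$, then $S\cong\mathbb P^1$.

## 8. Permutations with the prescribed cycle types

**Lemma 7.** Let $d\ge3$, $e\ge1$, $n=de$, $1\le k\le n-1$. There are $\sigma_0,\sigma_1\in S_n$ generating a transitive group such that $\sigma_0$ has $e$ cycles of length $d$, $\sigma_1$ is a product of $e$ disjoint transpositions (with $(d-2)e$ fixed points), and $\sigma_0\sigma_1$ has exactly two cycles, of lengths $k$ and $n-k$.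

*Proof.* Products are composed right to left. We use one fact about $c\cdot(h\,g)$ for a permutation $c$ and $h\ne g$. The product sends $h\mapsto c(g)$ and $g\mapsto c(h)$, and agrees with $c$ elsewhere.

* If $h,g$ lie in different cycles of $c$, then starting at $h$ we run through $c(g),c^2(g),\dots,g$, then $c(h),c^2(h),\dots,h$. The two cycles are *merged*.
* If $g=c^r(h)$ lies in the same cycle, of length $l$, with $0<r<l$, then $h\mapsto c^{r+1}(h)\mapsto\dots\mapsto c^{l-1}(h)\mapsto h$ is a cycle of length $l-r$, and $g\mapsto c(h)\mapsto\dots\mapsto c^r(h)=g$ is a cycle of length $r$. The cycle is *split* into lengths $r$ and $l-r$.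

Other cycles are unchanged. The plan is to use $e-1$ transpositions to merge the $e$ $d$-cycles into one $n$-cycle, and the last transposition to split it into lengths $k$ and $n-k$.

**Step 1: merge.** We construct $\sigma_0$ with $e$ $d$-cycles and a product $\tau$ of $e-1$ disjoint transpositions such that $c=\sigma_0\tau$ is an $n$-cycle. For $e=1$ take $\tau=1$. Given the construction for $e$, adjoin $d$ new points, a $d$-cycle $\gamma$ on them, and a transposition $(h\,g)$, where $h$ is an old point fixed by $\tau$ and $g$ is a new point. Such $h$ exists, since there are $de-2(e-1)=(d-2)e+2>0$ of them. The new product is $\sigma_0\gamma\tau(h\,g)=(\sigma_0\tau)\gamma\,(h\,g)$, since $\gamma$ and $\tau$ have disjoint supports. So the old long cycle is merged with $\gamma$.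

**Step 2: split.** Let $L$ be the set of fixed points of $\tau$, so $|L|=n-2(e-1)=(d-2)e+2$. Suppose we have $h,h'\in L$ with $h'=c^r(h)$ and $r\in\{k,n-k\}$; then $h\neq h'$ since $0<r<n$. Put $\sigma_1=\tau\,(h\,h')$. It is a product of $e$ disjoint transpositions, and $\sigma_0\sigma_1=c\,(h\,h')$ has exactly two cycles, of lengths $k$ and $n-k$. For transitivity, take an orbit of $\langle\sigma_0,\sigma_1\rangle$. It is invariant under $\sigma_0$. It is also invariant under $\tau$, because each transposition of $\tau$ is one of the disjoint transpositions of $\sigma_1$. So it is invariant under the $n$-cycle $c=\sigma_0\tau$, and it is everything.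

**Step 3: find $h,h'$ when $d\ge4$.** Here any choice in Step 1 works. We have $|L|-\frac{de}2=\big(\frac d2-2\big)e+2>0$, so $L$ and $c^k(L)$ each contain more than half of the $n$ points. Hence they meet, and $h'=c^k(h)$ for some $h,h'\in L$.

**Step 4: find $h,h'$ when $d=3$.** Now $|L|=e+2$, which can be less than half of $3e$, so we choose $\tau$ with care. Take points $a_i,m_i,b_i$ ($1\le i\le e$) and
$$\sigma_0=\prod_{i=1}^e(a_i\,m_i\,b_i),\qquad \tau=\prod_{i=1}^{e-1}(b_i\,a_{i+1}).$$
Then $c=\sigma_0\tau$ satisfies $c(m_i)=b_i$ for all $i$; $c(b_i)=\sigma_0(a_{i+1})=m_{i+1}$ for $i<e$; $c(b_e)=a_e$; $c(a_i)=\sigma_0(b_{i-1})=a_{i-1}$ for $i>1$; and $c(a_1)=m_1$. So $c$ is the $3e$-cycle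
$$(m_1\,b_1\,m_2\,b_2\cdots m_e\,b_e\,a_e\,a_{e-1}\cdots a_1).$$
Number the positions from $0$. The set $L=\{m_1,\dots,m_e,b_e,a_1\}$ has $m_i$ at position $2i-2$, $b_e$ at $2e-1$, and $a_1$ at $3e-1\equiv-1$ modulo $3e$. From $a_1$ to $m_1,\dots,m_e$ the differences are $1,3,\dots,2e-1$; from $a_1$ to $b_e$ the difference is $2e$; from $m_1$ to $m_2,\dots,m_e$ they are $2,4,\dots,2e-2$. So every $r\in\{1,\dots,2e\}$ occurs as $h'=c^r(h)$ with $h,h'\in L$. Since $\min(k,n-k)\le 3e/2\le 2e$, we may take $r=\min(k,n-k)$. $\square$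

**Example.** For $d=3$, $e=2$, $k=3$: $c=(m_1\,b_1\,m_2\,b_2\,a_2\,a_1)$ and $L=\{m_1,m_2,b_2,a_1\}$. Take $h=m_1$, $h'=b_2=c^3(m_1)$, so $\sigma_1=(b_1\,a_2)(m_1\,b_2)$. Then $\sigma_0\sigma_1=(m_1\,a_2\,a_1)(b_2\,b_1\,m_2)$, two cycles of length $3$. These are the cycle types belonging to $P^3/t^3$ with $P=(t^2-2t-3)/4$ from Section 7.

## 9. From the permutations to $P$

*Proof of Proposition 6.* **Step 1: obtain a function on $\mathbb P^1$.** Let $\sigma_0,\sigma_1$ be as in Lemma 7 and $\sigma_\infty=(\sigma_0\sigma_1)^{-1}$. The Riemann existence theorem gives $\beta:S\to\mathbb P^1$ of degree $n$. The sum $\sum(\operatorname{mult}-1)$ is $e(d-1)$ over $0$, $e$ over $1$, and $n-2$ over $\infty$. Riemann–Hurwitz gives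
$$2g(S)-2=-2n+e(d-1)+e+(n-2)=-2n+n+n-2=-2,$$
so $g(S)=0$ and $S\cong\mathbb P^1$.

**Step 2: read off $P$.** There are two poles, of orders $k$ and $n-k$. Choose a coordinate $t$ on $S$ such that the pole of order $k$ is at $t=0$ and the pole of order $n-k$ is at $t=\infty$. The zeros of $\beta$ are $e$ distinct points of $\mathbb C^*$, each of multiplicity $d$. So $\beta=P(t)^d/t^k$ with $\deg P=e$ and $P(0)\ne0$, the constant factor being absorbed in $P$.

**Step 3: read off $q_0$ and $z_0$.** The zeros of $\beta-1=(P^d-t^k)/t^k$ are $e$ double and $(d-2)e$ simple points, all in $\mathbb C^*$ since $0$ and $\infty$ are poles of $\beta$. Therefore $P^d-t^k=q_0^2z_0$, where $q_0$ has the $e$ double points as simple roots and $z_0$ has the $(d-2)e$ simple points as roots. So $\deg q_0=e$, $\deg z_0=(d-2)e$, $q_0$ is squarefree, and $\gcd(q_0,z_0)=1$. At a root of $q_0$ we have $t\neq0$ and $P^d=t^k\ne0$, so $\gcd(q_0,P)=1$. $\square$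

*Proof of Theorem B(1) and Theorem A.* Let $d\ge3$. By Proposition 6, which implies the Claim, $x^ky^{n-k}$ is good for $1\le k\le n-1$. By Lemma 4 all forms near it are regular, and by Lemma 3 every $F$ with a root of multiplicity exactly $k$ is regular. A nonzero $F$ that is not $L^n$ has a root of some multiplicity $k$ with $1\le k\le n-1$, so it is regular. This is the decomposition stated in B(1). Since $d\Phi_f$ is surjective, the implicit function theorem shows that $\Phi^{-1}(F)$ is smooth at $f$ of dimension $d(e+1)-(de+1)=d-1$. The case $d=2$ of B(1) is Proposition 1(b) with its example. Theorem A follows as explained at the end of Section 2. $\blacksquare$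

## 10. Other fields, and the number $N(d,e)$

*Proof of Theorem B(2).* Fix $d$ and $e$. Theorem A for this pair says: for all coefficients of $F$ there exist coefficients of $f_1,\dots,f_d$ such that the $de+1$ polynomial equations expressing $F=\sum f_i^d$ hold. This is a first-order sentence in the language of fields. The theory of algebraically closed fields of characteristic $0$ is complete, so a sentence true over $\mathbb C$ is true over every such field. $\blacksquare$

*Proof of Theorem B(3).* The bound $N(d,e)\le d$ is Theorem A. The bound $N(d,e)\ge\lceil\frac{de+1}{e+1}\rceil$, and the bound $N(d,e)\ge d$ when $e=1$ or $d\le e+1$, are Proposition 2. $\blacksquare$
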